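# The inequality $\ell_\varphi+b(\varphi)\ge\ell_{0}+b(\varphi_0)$ for Langlands parameters

## The principal parameter as the expected minimum

A Langlands parameter has two sources of size that pull against each other. It can be wildly ramified, and it can leave many vectors of the dual Lie algebra invariant under inertia. The principal parameter has the least ramification that the group allows, and its nilpotent element is as regular as possible. So the first guess is that the sum "invariants plus ramification" is smallest for the principal parameter. This guess is correct, and these notes prove it. First we make it precise and test it.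

Let $k$ be a nonarchimedean local field with residue characteristic $p$, with Weil group $\mathcal W$, inertia subgroup $\mathcal I$ and wild inertia subgroup $\mathcal I_+$. Let $G$ be a connected reductive group over $k$ with splitting field $k_0$, a finite Galois extension of $k$. Let $\hat G$ be the complex dual group, with Lie algebra $\hat{\mathfrak g}$ and a pinning $(\hat B,\hat T,\{X_\alpha\})$: a Borel subgroup, a maximal torus in it, and one nonzero root vector $X_\alpha$ for each simple root $\alpha$. The L-group is ${}^LG=\hat G\rtimes\mathrm{Gal}(k_0/k)$, where the Galois group acts by automorphisms that preserve the pinning.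

**Definition (parameters).** A Langlands parameter is a homomorphism $\varphi:\mathcal W\times SL_2\to{}^LG$ that is continuous on $\mathcal W$, algebraic on $SL_2$, compatible with the projections to $\mathrm{Gal}(k_0/k)$, and such that $\varphi(\mathrm{Frob})$ is semisimple. It is discrete if the centralizer in $\hat G$ of its image is finite. Put $N=d\varphi\begin{pmatrix}0&1\\0&0\end{pmatrix}\in\hat{\mathfrak g}$, let $\hat{\mathfrak g}_N$ be the centralizer of $N$ in $\hat{\mathfrak g}$, and let
$$\ell_\varphi=\dim\hat{\mathfrak g}_N^{\varphi(\mathcal I)},\qquad b(\varphi)=\text{the Swan conductor of }\operatorname{Ad}(\varphi)\text{ on }\hat{\mathfrak g}.$$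

**Definition (principal parameter).** The principal parameter $\varphi_0$ is the composite $\mathcal W\to\mathrm{Gal}(k_0/k)\hookrightarrow{}^LG$ on $\mathcal W$, and on $SL_2$ it is the principal $SL_2$ of the pinning. Its nilpotent is $N_0=\sum_\alpha X_\alpha$, summed over the simple roots. Put $\ell_0=\ell_{\varphi_0}$.

The statement to decide is Conjecture 5.2 of "Arithmetic invariants of discrete Langlands parameters" (https://github.com/cwlin4916/I-am-just-testing): for every discrete parameter $\varphi$,
$$\ell_\varphi+b(\varphi)\ \ge\ \ell_0+b(\varphi_0).\tag{1}$$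
The source allows two cases to be quoted: $\varphi$ tamely ramified, and $\varphi(\mathcal I)$ contained in a torus of $\hat G$. We shall need neither.

**Theorem 1.** Conjecture 5.2 is true. More precisely, (1) holds for every homomorphism $\varphi:\mathcal W\times SL_2\to{}^LG$ that is continuous on $\mathcal W$, algebraic on $SL_2$ and compatible with the projections, discrete or not. The Frobenius condition is not used.

**Test A: no ramification.** Suppose $k_0/k$ is unramified and $\varphi(\mathcal I)=1$. Both Swan conductors vanish, $\ell_\varphi=\dim\hat{\mathfrak g}_N$ and $\ell_0=\dim\hat{\mathfrak g}_{N_0}$. In a reductive Lie algebra every centralizer has dimension at least the rank, and $N_0$ is regular nilpotent, so $\ell_0$ equals the rank. So (1) holds.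

**Test B: a wild parameter of $PGL_2$.** Let $p$ be odd, $G=PGL_2$, $\hat G=SL_2$. Let $E/k$ be ramified quadratic with quadratic character $\omega$. We look for a character $\chi$ of $E^\times$ with $\chi|_{k^\times}=\omega$, trivial on $U_E^2$ and nontrivial on $U_E^1$. It exists: $U_E^1\cap k^\times=U_k^1\subset U_E^2$, and $\omega$ is trivial on $U^1_k$ because $p$ is odd, so $\omega$ on $k^\times$ and any nontrivial character of $U_E^1/U_E^2$ glue to a character of $k^\times U_E^1$, which extends to $E^\times$. Let $\varphi=\mathrm{Ind}_{\mathcal W_E}^{\mathcal W}\chi$, trivial on $SL_2$. Its determinant is $\omega\cdot\chi|_{k^\times}=\omega^2=1$, so it lands in $SL_2(\mathbb C)$. Let $\bar\chi$ be the Galois conjugate of $\chi$. From $\mathrm{Ind}\,\chi\otimes\mathrm{Ind}\,\chi^{-1}=1\oplus\omega\oplus\mathrm{Ind}(\chi/\bar\chi)$ we get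
$$\operatorname{Ad}\varphi=\omega\oplus\mathrm{Ind}(\chi/\bar\chi).$$
Conjugation acts on $U_E^1/U_E^2$ by inversion (choose a uniformizer whose square lies in $k$). So $\chi/\bar\chi=\chi^2$ there, which is nontrivial since $p$ is odd, while $\chi/\bar\chi$ is trivial on $U_E^2$. Hence $\chi/\bar\chi$ has Swan conductor $1$. As $E/k$ is totally and tamely ramified, $\mathrm{Ind}(\chi/\bar\chi)$ also has Swan conductor $1$, and $\omega$ has Swan conductor $0$. Neither summand has $\mathcal I$-invariants: $\omega$ is ramified, and wild inertia acts on the second through $\chi/\bar\chi$ and its inverse. So $\hat{\mathfrak g}^{\mathcal I}=0$, and the centralizer of the image is finite. Finally $\chi\neq\bar\chi$, so $\varphi$ is irreducible. A power of $\varphi(\mathrm{Frob})$ commutes with the finite group $\varphi(\mathcal I)$ and with $\varphi(\mathrm{Frob})$, so it is a scalar by Schur, and $\varphi(\mathrm{Frob})$ is semisimple. Thus $\varphi$ is a discrete parameter with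
$$\ell_\varphi=0,\quad b(\varphi)=1,\qquad \ell_0=1,\quad b(\varphi_0)=0 .$$

So the sharper guess $\ell_\varphi\ge\ell_0$ is false. One invariant is lost, and exactly one unit of Swan conductor pays for it. The proof must show that the price of lost invariants is always high enough.

## Swan conductors over a field with algebraically closed residue field

A continuous homomorphism from the profinite group $\mathcal I$ to a complex Lie group has finite image, because a Lie group has no small subgroups. So $\varphi(\mathcal I)$ is a finite quotient of $\mathcal I$, that is, a Galois group over the completion $K$ of the maximal unramified extension of $k$. The Swan conductor depends only on the restriction to $\mathcal I$. We therefore fix the following setting.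

Let $K$ be a complete discretely valued field with algebraically closed residue field of characteristic $p$, and let $D=\mathrm{Gal}(M/K)$ be finite. Let $D_i$ and $D^r$ be the ramification groups in lower and upper numbering (Serre, *Local Fields*, Ch. IV). They are normal in $D$, and $D=D_0$. The wild subgroup $P=D_1=\bigcup_{r>0}D^r$ is the normal Sylow $p$-subgroup, and $D/P$ is cyclic of order prime to $p$. By Schur–Zassenhaus, $D=P\rtimes\langle t\rangle$ with $t$ of order prime to $p$, and all complements of $P$ are conjugate. All representations are complex and finite-dimensional.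

**Definition (Swan conductor).** For a representation $V$ of $D$,
$$\mathrm{sw}(V)=\sum_{i\ge1}\frac{|D_i|}{|D_0|}\dim(V/V^{D_i})=\int_0^\infty\dim(V/V^{D^r})\,dr.\tag{2}$$

The two expressions agree because $D^{\phi(u)}=D_{\lceil u\rceil}$ for $u>0$, where $\phi(u)=\int_0^u\frac{|D_{\lceil x\rceil}|}{|D_0|}dx$. An upper jump is a number $r$ with $D^{r'}\ne D^r$ for all $r'>r$. There are finitely many, and $D^r$ is constant on each interval from one jump (excluded) to the next (included).

We use these facts (Serre, *Local Fields*, IV and VI).

- (S1) $\mathrm{sw}(V)$ is an integer $\ge0$ (Artin). So $\mathrm{sw}(V)\ge1$ as soon as $P$ acts nontrivially.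
- (S2) $\mathrm{sw}$ is additive. Upper numbering passes to quotients: if $D\to D'$ is a quotient, then $D^r$ maps onto $D'^r$. So $\mathrm{sw}(V)$ does not change if $D$ is replaced by a quotient through which $V$ factors.
- (S3) If $H\le D$, then $H=\mathrm{Gal}(M/M^H)$ is a group of the same kind, $H_i=H\cap D_i$, its wild subgroup is $P\cap H$, and
$$\mathrm{sw}_D(\mathrm{Ind}_H^DU)=\mathrm{sw}_H(U)+\dim U\cdot\mathrm{sw}_D(\mathrm{Ind}_H^D1).\tag{3}$$
- (S4) $D_i/D_{i+1}$ is abelian for every $i$.

Formula (3) comes from the formula for the Artin conductor $a(V)=\mathrm{sw}(V)+\dim V-\dim V^{D}$, namely $a(\mathrm{Ind}_H^D U)=a(U)+\dim U\cdot v$, where $v$ is the valuation of the discriminant of $M^H/K$ (the residue degree is $1$). Since $(\mathrm{Ind}_H^DU)^D\cong U^H$, this reads $\mathrm{sw}(\mathrm{Ind}\,U)=\mathrm{sw}(U)+\dim U\,(v-[D:H]+1)$, and the case $U=1$ identifies the bracket as $\mathrm{sw}(\mathrm{Ind}_H^D1)$.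

Two examples. If $V$ is a character that is nontrivial on $P$ and $s$ is the largest $r$ with $D^r$ acting nontrivially, then $\mathrm{sw}(V)=s$ by (2). If $P\subset H$ and $[D:H]=m$, then $P$ acts trivially on $\mathrm{Ind}_H^D1$, so a character $U$ of $H$ with $\mathrm{sw}(U)=1$ gives $V=\mathrm{Ind}_H^DU$ with $\dim V=m$ and $\mathrm{sw}(V)=1$. Hence $\mathrm{sw}(V)$ can be much smaller than $\dim V$, even if $V^P=0$.

## What integrality gives, and where it stops

Suppose $\hat{\mathfrak g}=\mathfrak g$ is simple and wild inertia acts on it by inner automorphisms. Let $\sigma$ be the outer class of $t$. We shall see that the right side of (1) is then $\mathrm{rank}\,\mathfrak g^t$. On the other hand $\dim(\mathfrak g_N)^t=\dim(\mathfrak g^t)_N\ge\mathrm{rank}\,\mathfrak g^t$. So everything is settled if passing from $t$-invariants to $D$-invariants on $\mathfrak g_N$ loses no more than the Swan conductor. This is the following statement.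

**Theorem 2.** For every representation $V$ of $D=P\rtimes\langle t\rangle$,
$$\mathrm{sw}(V)+\dim V^D\ \ge\ \dim V^{t}.\tag{4}$$

The sensible first attempt is to split $V$ into irreducibles and apply (S1) to each. If $P$ acts trivially on an irreducible $V$, then $V^D=V^t$. If not, then $V^P=0$, since it is a proper subrepresentation, and integrality gives $\mathrm{sw}(V)\ge1$. This finishes the proof whenever $\dim V^t\le1$. For instance it finishes the case of abelian $P$, because then $V$ is induced from a character of a group containing $P$, and $\dim V^t\le1$ (Step 1 below shows both points). In Test B the image of $\mathcal I$ in $\mathrm{Aut}(\mathfrak{sl}_2)$ acts on $V=\mathrm{Ind}(\chi/\bar\chi)$ in this way, with $\mathrm{sw}(V)=1=\dim V^t$.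

It stops when $P$ is nonabelian, because then $\dim V^t$ can exceed $1$.

**Example (Heisenberg group, $t=-1$).** Let $p$ be odd and let $V$ be the space of functions on $\mathbb F_p$, with $(Tf)(x)=f(x+1)$, $(Mf)(x)=\zeta^xf(x)$ for a primitive $p$-th root of unity $\zeta$, and $(tf)(x)=f(-x)$. The operators $T,M$ generate a group $P$ of order $p^3$ with center $\mu_p$, acting irreducibly. Also $tTt^{-1}=T^{-1}$ and $tMt^{-1}=M^{-1}$. Suppose our Galois group is $D=P\rtimes\langle t\rangle$. Then $V^t$ is the space of even functions, of dimension $(p+1)/2\ge2$, and integrality for $V$ gives only $\mathrm{sw}(V)\ge1$.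

Here the cure is to apply integrality to other representations. The group $H=\langle M,\mu_p,t\rangle$ has index $p$ and stabilizes the line $U=\mathbb C\delta_0$, and $V=\mathrm{Ind}_H^DU$. Since $\mu_p$ acts nontrivially on $U$, $\mathrm{sw}(U)\ge1$. The representation $\mathrm{Ind}_H^D1$ is the space of functions on $D/H=\mathbb F_p$, on which $T$ translates, $t$ negates and $M$ acts trivially. It is $1\oplus R$, where $R$ is a sum of $(p-1)/2$ two-dimensional representations, each spanned by two inverse nontrivial characters of $\mathbb F_p$ that $t$ exchanges. Each has $\mathrm{sw}\ge1$. By (3), $\mathrm{sw}(V)\ge1+(p-1)/2=\dim V^t$, exactly enough.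

**Example (a representation that is not induced).** Let $p=5$ and let $P=\mathbb F_5^2\times\mathbb F_5$ be the Heisenberg group with $(v,z)(v',z')=(v+v',z+z'+\tfrac12\det(v,v'))$. Let $t=\begin{pmatrix}0&-1\\1&-1\end{pmatrix}\in SL_2(\mathbb F_5)$, of order $3$, act by $(v,z)\mapsto(tv,z)$. Its characteristic polynomial $x^2+x+1$ has discriminant $-3=2$, a nonsquare mod $5$, so $t$ acts irreducibly on $\mathbb F_5^2$. Let $V$ be a $5$-dimensional irreducible representation of $P$ with nontrivial central character, extended to $D=P\rtimes\langle t\rangle$. It is not induced from a proper subgroup $H$. Indeed $H$ would have index $5$, so $H\cap P$ would be of index $5$ in $P$, hence would contain the center (the Frattini subgroup), and after conjugation $H$ would contain $t$. Then $(H\cap P)/Z(P)$ would be a $t$-stable line in $\mathbb F_5^2$. The space $\mathrm{End}(V)$ is the sum of the $25$ lines of operators attached to the elements of $\mathbb F_5^2$, and $t$ permutes the $24$ nonzero ones in $8$ orbits of length $3$. So $t$ has $1+8=9$ independent invariants in $\mathrm{End}(V)$, and its eigenvalue multiplicities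 satisfy $\sum m_\lambda=5$, $\sum m_\lambda^2=9$. The only solution with three terms is $2,2,1$. After a twist by a character of $\langle t\rangle$, $\dim V^t=2$. If a Galois group has this form, (4) demands $\mathrm{sw}(V)\ge2$, but integrality for $V$ gives $1$ and there is no smaller $U$ to use.

The way past this point is to use integrality for a piece of $\mathrm{End}(V)$. The last ramification group acts on $V$ by scalars and so disappears in $\mathrm{End}(V)$. Hence whatever ramification $\mathrm{End}(V)$ shows is strictly smaller, break by break, than that of $V$. In the example let $X\subset\mathrm{End}(V)$ be the span of one $t$-orbit of lines. Then $\dim X=3$ and $P$ acts nontrivially, so $\mathrm{sw}(X)\ge1$ and some upper jump is at least $\frac13$. The last jump $s$ of $V$ is larger, so $\mathrm{sw}(V)=5s>\frac53$, and integrality now gives $\mathrm{sw}(V)\ge2$. The proof of Theorem 2 shows that this always suffices. The count of eigenvalues of $t$ on the one side and the lower bound on the other fit together with nothing to spare.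

## Proof that $\mathrm{sw}(V)+\dim V^D\ge\dim V^t$

We induct on $\dim V$, over all $K,M,D$ and all choices of $t$ simultaneously.

**Preliminary step: normalizations.** This step reduces to a faithful irreducible wild $V$ of dimension at least $2$. All terms of (4) are additive, so let $V$ be irreducible. If $P$ acts trivially, $V^D=V^t$ and (4) holds. Otherwise $V^P$ is a proper subrepresentation, as $P$ is normal, so $V^P=0$ and $V^D=0$. We must show
$$\mathrm{sw}(V)\ge\dim V^t.$$
Replace $D$ by its image in $GL(V)$. By (S2), $\mathrm{sw}(V)$ is unchanged, the image of $P$ is the new wild subgroup, and the image of $t$ generates a complement of it, since the orders are coprime. So $V$ is faithful. If $\dim V=1$, then $\mathrm{sw}(V)\ge1\ge\dim V^t$. So assume $\dim V\ge2$.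

**Step 1: $V|_P$ reducible.** This step removes the tame part of the induction. Suppose first that $V|_P$ is a multiple of one irreducible $W$. Then $W\circ\mathrm{Ad}(t)\cong W$, so there is $\tau\in GL(W)$ with $\tau W(x)\tau^{-1}=W(txt^{-1})$ for $x\in P$. If $n$ is the order of $t$, then $\tau^n$ commutes with $W(P)$, so it is a scalar, and we can rescale $\tau$ so that $\tau^n=1$. Thus $W$ extends to a representation $\widetilde W$ of $D$. Then $V\cong\widetilde W\otimes\mathrm{Hom}_P(\widetilde W,V)$, and since $V$ is irreducible, $\mathrm{Hom}_P(\widetilde W,V)$ is an irreducible representation of the cyclic group $D/P$, hence one-dimensional. So $V|_P=W$ is irreducible, contrary to assumption.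

Hence $V|_P$ has at least two isotypic components. By Clifford's theorem $V=\mathrm{Ind}_H^DU$, where $H$ is the stabilizer of one component $U$, and $P\subset H\ne D$. So $H=P\rtimes\langle t^m\rangle$ for some $m$. (If $P$ is abelian, $U|_P$ is a multiple of one character, the argument just given, applied to $H$, shows $\dim U=1$, and the next line gives $\dim V^t\le1$. This is the claim made above.) Since $D=\langle t\rangle H$, there is one double coset and Mackey gives $V|_{\langle t\rangle}=\mathrm{Ind}_{\langle t^m\rangle}^{\langle t\rangle}U$, so $\dim V^t=\dim U^{t^m}$. As $P$ acts trivially on $\mathrm{Ind}_H^D1$, (3) gives $\mathrm{sw}(V)=\mathrm{sw}(U)$. Also $U^H\subset V^P=0$. By induction for $H$ with the complement $\langle t^m\rangle$,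
$$\mathrm{sw}(V)=\mathrm{sw}(U)\ge\dim U^{t^m}=\dim V^t.$$

**Step 2: $V|_P$ irreducible and $V=\mathrm{Ind}_H^DU$ with $H\ne D$.** This step does in general what we did for $t=-1$. Since $V|_P$ is an irreducible representation of a $p$-group, $\dim V$ is a power of $p$, and so is its divisor $[D:H]$. Hence $|H|$ has the same prime-to-$p$ part as $|D|$. A complement of $P\cap H$ in $H$ has order $|\langle t\rangle|$, so it is a complement of $P$ in $D$, and it is conjugate to $\langle t\rangle$. Conjugating $H$ and $U$, we may assume $H=(P\cap H)\rtimes\langle t\rangle$.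

Let $\nu=|\langle t\rangle\backslash D/H|=\dim(\mathrm{Ind}_H^D1)^t$. By Mackey, the double coset of $g$ contributes to $\dim V^t$ the dimension of the invariants of $\langle t\rangle\cap gHg^{-1}$ on $gU$. This is $\dim U^t$ for the trivial coset and at most $\dim U$ for each other one:
$$\dim V^t\le\dim U^t+(\nu-1)\dim U.\tag{5}$$
Write $\mathrm{Ind}_H^D1=1\oplus R$. Then $R^D=0$ and $\dim R=[D:H]-1<\dim V$, so by induction
$$\nu-1=\dim R^t\le\mathrm{sw}(R)=\mathrm{sw}(\mathrm{Ind}_H^D1).$$
The representation $U$ is irreducible because $V$ is. If $U^H\neq0$, then $U=1$ and $V=1\oplus R$ with $R\ne0$, contradicting irreducibility. So $U^H=0$, and by induction $\dim U^t\le\mathrm{sw}(U)$. Inserting both bounds in (5) and using (3),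
$$\dim V^t\le\mathrm{sw}(U)+\dim U\cdot\mathrm{sw}(\mathrm{Ind}_H^D1)=\mathrm{sw}(V).$$

**Step 3: $V|_P$ irreducible and $V$ not induced from a proper subgroup.** This is the remaining case, and it takes the rest of the section. Here $\dim V=p^a$ with $a\ge1$. If $B$ is an abelian normal subgroup of $D$, then $V|_B$ is isotypic, since otherwise Clifford would make $V$ induced. So $B$ acts by scalars. Put $Z=Z(P)$. It is abelian and normal in $D$, so it acts by scalars. Conversely scalars in $P$ are central. So $Z$ is the group of scalars in $P$. It is cyclic, central in $D$, and nontrivial because $P\ne1$ is a $p$-group. Every abelian normal subgroup of $D$ contained in $P$ lies in $Z$. Finally $P\neq Z$, since $V|_P$ is irreducible of dimension $\ge2$.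

**Step 3a: one symplectic piece of $P/Z$.** The aim is to split off from $P$ a Heisenberg-like subgroup on which $t$ acts irreducibly modulo $Z$. Let $C$ be normal in $D$ with $Z\subsetneq C\subset P$, and let $A/Z$ be a minimal normal subgroup of $D/Z$ contained in $C/Z$. As a nontrivial normal subgroup of the $p$-group $P/Z$, it meets $Z(P/Z)$ nontrivially, and the intersection is normal in $D/Z$. By minimality $A/Z\subset Z(P/Z)$, that is, $[P,A]\subset Z$. So $A/Z$ is abelian, and by minimality it equals its $p$-torsion subgroup, so it is elementary abelian. Now $P$ acts trivially on $A/Z$ by conjugation, so minimality says that $A/Z$ is an irreducible $\mathbb F_p[\langle t\rangle]$-module.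

Since $[P,A]$ is central, $[x,a]=xax^{-1}a^{-1}$ is multiplicative in $x\in P$ and in $a\in A$. It is trivial for $a\in Z$. Also $[x,a]^p=[x,a^p]=1$ because $a^p\in Z$. So it takes values in the subgroup $\mu_p\subset Z$ of order $p$. The center $Z(A)$ is abelian and normal in $D$, so $Z(A)\subset Z$, and clearly $Z\subset Z(A)$. Hence the commutator is a nondegenerate alternating form on $A/Z$. It is $t$-invariant because $t$ centralizes $Z$.

For $x\in P$, the map $[x,\cdot]$ is a linear functional on $A/Z$. By nondegeneracy it equals $[a',\cdot]$ for some $a'\in A$, so $a'^{-1}x$ centralizes $A$. Therefore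
$$P=A\,C_P(A),\qquad A\cap C_P(A)=Z(A)=Z.\tag{6}$$

**Step 3b: all of $P/Z$.** Now we repeat the splitting until nothing is left. Put $C_0=P$. Suppose we have pairwise commuting $A_1,\dots,A_j$ as in Step 3a, put $C_j=C_P(A_1\cdots A_j)$, which is normal in $D$, and suppose $P=A_1\cdots A_jC_j$. If $C_j\ne Z$, apply Step 3a with $C=C_j$ and get $A_{j+1}\subset C_j$, which commutes with the earlier ones. Intersecting $P=A_{j+1}C_P(A_{j+1})$ with $C_j\supset A_{j+1}$ (Dedekind's law) gives $C_j=A_{j+1}(C_P(A_{j+1})\cap C_j)=A_{j+1}C_{j+1}$. So $P=A_1\cdots A_{j+1}C_{j+1}$. By (6), $A_{j+1}\cap C_{j+1}=Z$, so $C_{j+1}\subsetneq C_j$. The process ends with some $C_k=Z$, and $k\ge1$ since $P\ne Z$. Thus $P=A_1\cdots A_k$.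

The group $C_j\cap A_1\cdots A_j$ is the center of $A_1\cdots A_j$, hence abelian and normal in $D$, hence equal to $Z$. Since $A_{j+1}\subset C_j$, we get $A_{j+1}\cap A_1\cdots A_j=Z$. Therefore
$$P/Z=\bigoplus_{i=1}^kE_i,\qquad E_i=A_i/Z,\tag{7}$$
an orthogonal sum of irreducible $\mathbb F_p[\langle t\rangle]$-modules, each with a nondegenerate $t$-invariant alternating form. Write $|E_i|=p^{2a_i}$ with $a_i\ge1$, and let $d_i$ be the order of $t$ on $E_i$. It is prime to $p$.

**Step 3c: $d_i\ge2$ and $d_i\mid p^{a_i}+1$.** This arithmetic will control the eigenvalues of $t$. As $E_i$ is a simple module over the commutative ring $\mathbb F_p[\langle t\rangle]$, we may identify $E_i$ with $\mathbb F_{p^{2a_i}}$ so that $t$ is multiplication by an element $\tau$ that generates this field over $\mathbb F_p$. The order of $\tau$ is $d_i$. A power of $\tau$ other than $1$ fixes no nonzero element, so every $t$-orbit on $E_i\smallsetminus0$ has exactly $d_i$ elements. The eigenvalues of $t$ over $\overline{\mathbb F}_p$ are the distinct elements $\tau^{p^j}$, $0\le j<2a_i$. The invariant form gives $E_i\cong E_i^*$,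 so $\tau^{-1}=\tau^{p^j}$ for some such $j$. If $j=0$, then $\tau=\pm1\in\mathbb F_p$, which cannot generate a field of degree $2a_i\ge2$. For the same reason $\tau\ne1$, so $d_i\ge2$. Applying the relation twice, $\tau^{p^{2j}}=\tau$, so $2a_i\mid2j$, and $0<j<2a_i$ forces $j=a_i$. Thus $\tau^{p^{a_i}+1}=1$.

**Step 3d: tensor decomposition.** We transport (7) to $V$. Since the $A_i$ commute pairwise, multiplication $\prod A_i\to P$ is a surjective homomorphism, and the irreducible $V$ becomes $\bigotimes V_i$ with $\rho_i:A_i\to GL(V_i)$ irreducible. As an $A_i$-module $V$ is a multiple of $V_i$, so $Z$ acts on $V_i$ by its scalars. The character $\chi_i$ of $\rho_i$ vanishes off $Z$: for $x\in A_i\smallsetminus Z$ choose $y\in A_i$ with $[y,x]\ne1$, which acts as a scalar $\zeta\neq1$. Then $\chi_i(x)=\chi_i(yxy^{-1})=\zeta\chi_i(x)$. From $\frac1{|A_i|}\sum|\chi_i|^2=1$ we get $(\dim V_i)^2=|A_i/Z|$, so $\dim V_i=p^{a_i}$ and $a=\sum a_i$.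

As $t$ centralizes $Z$, $\rho_i\circ\mathrm{Ad}(t)$ has the same character as $\rho_i$. So there is $t_i\in GL(V_i)$ with $t_i\rho_i(x)t_i^{-1}=\rho_i(txt^{-1})$. Conjugation by $t$ and by $\bigotimes t_i$ agree on the image of $P$, so by Schur $t=c\bigotimes t_i$ with a scalar $c$. Next, $t^{d_i}$ acts trivially on $A_i/Z$ and on $Z$. So it acts on $A_i$ as $x\mapsto h(x)x$ with $h\in\mathrm{Hom}(A_i/Z,Z)$. Such automorphisms form the $p$-group $\mathrm{Hom}(A_i/Z,Z)$, while the order of $t^{d_i}$ is prime to $p$. Hence $t^{d_i}$ centralizes $A_i$, and $t_i^{d_i}$ is a scalar. Rescale so that $t_i^{d_i}=1$.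

**Step 3e: eigenvalues of $t_i$.** We show that $t_i$ is as close to a multiple of the regular representation as the dimension permits. For $\varepsilon\in E_i$ with lift $\tilde\varepsilon\in A_i$, the line $\mathbb C\rho_i(\tilde\varepsilon)$ does not depend on the lift, and $A_i$ acts on it by conjugation through the character $y\mapsto[y,\tilde\varepsilon]$. These characters are distinct by nondegeneracy, so the $p^{2a_i}$ lines are independent, and by dimension $\mathrm{End}(V_i)=\bigoplus_\varepsilon\mathbb C\rho_i(\tilde\varepsilon)$. Conjugation by $t_i$ fixes the line of $\varepsilon=0$ pointwise and permutes the other lines in orbits of size $d_i$. Since $t_i^{d_i}=1$, each such orbit spans a regular representation of $\mathbb Z/d_i$. Write $q=p^{a_i}$ and let $m_\lambda$, $\lambda\in\mu_{d_i}$, be the multiplicities of the eigenvalues of $t_i$. The fixed space of conjugation by $t_i$ has dimension $\sum m_\lambda^2$, so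
$$\sum m_\lambda=q,\qquad\sum m_\lambda^2=1+\frac{q^2-1}{d_i}.$$
Put $c_i=(q+1)/d_i$, an integer by Step 3c, and $m_\lambda=c_i-\delta_\lambda$. Then $\sum\delta_\lambda=d_ic_i-q=1$, and
$$\sum\delta_\lambda^2=d_ic_i^2-2c_iq+\sum m_\lambda^2=c_i(q+1)-2c_iq+1+c_i(q-1)=1.$$
The $\delta_\lambda$ are integers, so exactly one of them is $1$ and the others are $0$. As virtual representations of $\mathbb Z/d_i$ (via $t_i$),
$$V_i=c_i\,\mathrm{Reg}-\psi_i\quad\text{with }\psi_i\text{ a character.}\tag{8}$$

**Step 3f: lower bound for $\mathrm{sw}(V)$.** Here $\mathrm{End}(V)$ enters. Let $s>0$ be the largest upper jump of $D$. For $0<r\le s$ the group $D^r$ is normal and nontrivial, so $V^{D^r}=0$, as $V$ is faithful and irreducible. By (2), $\mathrm{sw}(V)=s\,p^a$. The last nontrivial ramification group $D^s$ equals $D_i$ for some $i$ with $D_{i+1}=1$, so it is abelian by (S4). It is normal in $D$, so it acts on $V$ by scalars and acts trivially on $\mathrm{End}(V)$. Let $s'$ be the next smaller positive jump, or $0$ if there is none. Then $0\le s'<s$, and $D^r$ acts trivially on $\mathrm{End}(V)$ for all $r>s'$.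

Number the indices so that $d_1=\min d_i$. Choose $0\ne\varepsilon\in E_1$, and let $X\subset\mathrm{End}(V)$ be the span of the $\langle t\rangle$-orbit of the line spanned by the operator of $\tilde\varepsilon$. The group $P$ acts on each of the $d_1$ lines in the orbit, by distinct nontrivial characters $y\mapsto[y,\cdot\,]$. So $X$ is $D$-stable of dimension $d_1$, and $P$ acts nontrivially. By (S1) and (2),
$$1\le\mathrm{sw}(X)\le s'd_1<s\,d_1,\qquad\text{hence}\qquad\mathrm{sw}(V)=s\,p^a>\frac{p^a}{d_1}.\tag{9}$$

**Step 3g: upper bound for the eigenspaces of $t$.** Let $\mu$ be the largest multiplicity of an eigenvalue of $t$ on $V$, so $\dim V^t\le\mu$. We show $\mu\le\mathrm{sw}(V)$ in two cases.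

Suppose first that some $d_i>d_1$, say $d_2$. Write $t=t_2\otimes t'$. In an eigenbasis of $t'$, each of the $p^{a-a_2}$ basis vectors contributes to a given eigenspace of $t$ at most the maximal multiplicity of $t_2$. With $q=p^{a_2}$, this multiplicity is at most $(q+1)/d_2$ by (8). So $\mu\le p^{a-a_2}(q+1)/d_2$. Since $d_1\le d_2-1$ and $d_2\le q+1$,
$$(q+1)d_1\le(q+1)d_2-(q+1)\le(q+1)d_2-d_2=q\,d_2.$$
Hence $\mu\le p^{a-a_2}q/d_1=p^a/d_1<\mathrm{sw}(V)$ by (9).

Suppose now that all $d_i=d$. The product of $\mathrm{Reg}$ with any virtual representation is a multiple of $\mathrm{Reg}$, so by (8)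
$$\bigotimes_i(c_i\,\mathrm{Reg}-\psi_i)=m\,\mathrm{Reg}+(-1)^k\psi,\qquad md+(-1)^k=p^a,$$
with $\psi$ a character. The scalar $c$ only shifts the eigenvalues. If $k$ is even, $\mu\le m+1=\frac{p^a-1}d+1<\frac{p^a}d+1$. If $k$ is odd, $\mu\le m=\frac{p^a+1}d<\frac{p^a}d+1$, as $d\ge2$. So in both cases the integer $\mu$ is less than $p^a/d+1$, while the integer $\mathrm{sw}(V)$ is greater than $p^a/d$ by (9). Since $d\ge2$ is prime to $p$, $p^a/d$ is not an integer. Therefore
$$\mu\le\lceil p^a/d\rceil\le\mathrm{sw}(V).$$
This completes Step 3 and the proof of Theorem 2. $\blacksquare$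

When wild inertia acts by outer automorphisms, we need a version in which a wild element $\theta$ takes part.

**Corollary 3.** Let $s_0>0$, $Q=D^{s_0}$ and $\theta\in Q$. For every representation $V$ of $D$:

(a) $\mathrm{sw}(V)\ge s_0\dim(V/V^Q)\ge s_0\dim(V/V^\theta)$.

(b) If $s_0\ge1$ and $\theta$ commutes with $t$, then $\mathrm{sw}(V)+\dim V^D\ge s_0\dim(V/V^\theta)+\dim V^{\langle\theta,t\rangle}$.

*Proof.* For (a), $D^r\supset Q$ for $0<r\le s_0$, so the integrand in (2) is at least $\dim(V/V^Q)$ on an interval of length $s_0$, and $V^Q\subset V^\theta$. For (b), let $V$ be irreducible. If $Q$ acts trivially, then so does $\theta$, and the claim is Theorem 2. Otherwise $V^Q=0$, since $Q$ is normal, and by (a) and $s_0\ge1$,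
$$\mathrm{sw}(V)\ge s_0\dim V=s_0\dim(V/V^\theta)+s_0\dim V^\theta\ge s_0\dim(V/V^\theta)+\dim V^{\langle\theta,t\rangle}.\qquad\blacksquare$$

## Fixed subalgebras of finite-order automorphisms

Let $\mathfrak g$ be a simple complex Lie algebra with a pinning and Cartan subalgebra $\mathfrak t$. A pinned automorphism preserves the pinning. It permutes the simple roots and satisfies $\sigma X_\beta=X_{\sigma\beta}$. The pinned automorphisms form a group that maps isomorphically onto $\mathrm{Out}(\mathfrak g)$, and we identify the two. For example, for $\mathfrak{sl}_3$ the nontrivial pinned $\sigma$ exchanges $X_1$ and $X_2$, so it sends $[X_1,X_2]$ to $-[X_1,X_2]$. The fixed algebra is spanned by a line in $\mathfrak t$, $X_1+X_2$ and its negative counterpart, and has dimension $3$.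

We need some general facts. Let $F$ be a finite group of automorphisms of $\mathfrak g$, with Killing form $\kappa$. Averaging shows that $\mathfrak g^F$ is $\kappa$-orthogonal to the sum of the nontrivial isotypic parts, so $\kappa$ is nondegenerate on $\mathfrak g^F$. A Lie algebra with a faithful representation whose trace form is nondegenerate is reductive, so $\mathfrak g^F$ is reductive. By uniqueness of the Jordan decomposition, $\mathfrak g^F$ contains the Jordan components of its elements. If $x$ is in the center of $\mathfrak g^F$, its nilpotent part $n$ is also central in $\mathfrak g^F$, because it commutes with all that commutes with $x$. For $y\in\mathfrak g^F$ the commuting product $\mathrm{ad}\,n\,\mathrm{ad}\,y$ is nilpotent, so $\kappa(n,y)=0$ and $n=0$. Hence central elements of $\mathfrak g^F$ are semisimple in $\mathfrak g$, so $\mathfrak g^F$ is reductive in $\mathfrak g$ and its Cartan subalgebras are toral in $\mathfrak g$. Finally, in any reductive Lie algebra each centralizer has dimension at least the rank. The rank of the linear map $\mathrm{ad}\,x$ is largest on a nonempty Zariski-open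 set, this set meets the dense set of regular semisimple elements, and there the kernel is a Cartan subalgebra.

**Lemma 4.** Let $\sigma$ be a pinned automorphism, $r_\sigma=\dim\mathfrak t^\sigma$, and $\vartheta$ a finite-order automorphism with outer class $\sigma$. Then:

1. $\mathrm{rank}\,\mathfrak g^\vartheta=r_\sigma$;
2. $\dim\mathfrak g^\vartheta\le\dim\mathfrak g^\sigma$;
3. the sum $N_0$ of the pinned simple root vectors is regular nilpotent in $\mathfrak g^\sigma$, so $\dim(\mathfrak g^\sigma)_{N_0}=r_\sigma$;
4. if $\mathfrak g=\mathfrak{so}_8$ and $\sigma$ has order $3$, then $r_\sigma=2$ and $\dim\mathfrak g^\sigma=14$.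

**Normal form.** This step brings $\vartheta$ next to $\sigma$. By Kac (*Infinite-Dimensional Lie Algebras*, Prop. 8.1), $\vartheta=\gamma\exp(\mathrm{ad}\,h)\sigma'\gamma^{-1}$ with $\gamma\in\mathrm{Aut}(\mathfrak g)$, $\sigma'$ pinned and $h\in\mathfrak t^{\sigma'}$. Write $\gamma=\gamma_0\pi$ with $\gamma_0$ inner and $\pi$ pinned. Conjugation by $\pi$ turns $\exp(\mathrm{ad}\,h)\sigma'$ into $\exp(\mathrm{ad}\,\pi h)\,\pi\sigma'\pi^{-1}$, which has the same form, so we may assume that $\gamma$ is inner. Then the outer class of $\vartheta$ is $\sigma'$, so $\sigma'=\sigma$. The claims do not change under inner conjugation of $\vartheta$, so assume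
$$\vartheta=\exp(\mathrm{ad}\,h)\sigma,\qquad h\in\mathfrak t^\sigma.$$

**Proof of 1.** We exhibit a Cartan subalgebra. The element $\rho^\vee$ (half the sum of the positive coroots) is fixed by $\sigma$, and no root vanishes on it. So the centralizer of $\mathfrak t^\sigma$ in $\mathfrak g$ is $\mathfrak t$. Also $\mathfrak t^\sigma\subset\mathfrak g^\vartheta$, and its centralizer there is $\mathfrak t^\vartheta=\mathfrak t^\sigma$, as $\exp(\mathrm{ad}\,h)$ is trivial on $\mathfrak t$. A toral subalgebra that equals its own centralizer is a Cartan subalgebra: if $x$ normalizes it and $y$ is in it, then $(\mathrm{ad}\,y)^2x=0$, so $[y,x]=0$ by semisimplicity. Hence $\mathrm{rank}\,\mathfrak g^\vartheta=r_\sigma$.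

**Proof of 3.** We find a base of the root system of $\mathfrak g^\sigma$. Let $\Sigma$ be the set of restrictions to $\mathfrak t^\sigma$ of the roots of $\mathfrak g$. By the choice of $\rho^\vee$, $0\notin\Sigma$. Let $R_\vartheta\subset\Sigma$ be the root system of $\mathfrak g^\vartheta$ with respect to $\mathfrak t^\sigma$, and $R=R_\sigma$. For each $\sigma$-orbit $O$ of simple roots, all $\beta\in O$ have the same restriction $\bar\beta_O$. These are linearly independent: the sums over orbits of fundamental coweights lie in $\mathfrak t^\sigma$ and form a dual basis. They belong to $R$, with root vectors $e_O=\sum_{\beta\in O}X_\beta$, and every element of $\Sigma$ is a nonnegative or a nonpositive integral combination of them. So they form a base of $R$, and $N_0=\sum_Oe_O$, a sum of nonzero root vectors for a base, is regular nilpotent in $\mathfrak g^\sigma$.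

**Proof of 2.** The idea is to count rays $\mathbb R_{>0}\alpha$, $\alpha\in\Sigma$. Root systems of reductive Lie algebras are reduced, so each ray contains at most one element of $R_\vartheta$, and $|R_\vartheta|$ is at most the number of rays. It remains to show that $\sigma$ itself attains this bound.

The Weyl group of $R$ is induced by inner automorphisms, from the connected group with Lie algebra $\mathfrak g^\sigma$, that normalize $\mathfrak t^\sigma$ and hence its centralizer $\mathfrak t$. So it permutes $\Sigma$. It also preserves the positive definite form $(\,,)$ that the Killing form induces on the real span of $\Sigma$, so its reflections are orthogonal reflections.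

We claim that every $\alpha\in\Sigma$ is proportional to an element of $R$. If not, choose a positive counterexample $\alpha$ of minimal height (sum of coefficients in the $\bar\beta_O$). Since $(\alpha,\alpha)>0$ and the coefficients of $\alpha$ are nonnegative, some restricted simple root $\bar\beta$ has $(\alpha,\bar\beta)>0$. Then $s_{\bar\beta}\alpha=\alpha-c\bar\beta\in\Sigma$ with $c>0$. As $\alpha$ is not proportional to $\bar\beta\in R$, it has another positive coefficient, which stays. So $s_{\bar\beta}\alpha$ is positive of smaller height. It is again a counterexample because $s_{\bar\beta}$ preserves $R$. This contradicts minimality.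

Since $R=-R$ is reduced, each ray of $\Sigma$ now contains exactly one element of $R$, so there are $|R|$ rays. Hence $\dim\mathfrak g^\vartheta=r_\sigma+|R_\vartheta|\le r_\sigma+|R|=\dim\mathfrak g^\sigma$.

**Proof of 4.** Let $b$ be the restriction of the central simple root of $D_4$ and $a$ the common restriction of the other three. Then $r_\sigma=2$. The $12$ positive roots restrict to $b$ (once), $a$, $a+b$, $2a+b$ (three times each), $3a+b$ and $3a+2b$ (once each). These lie on six distinct rays, so $|R|=12$ and $\dim\mathfrak g^\sigma=14$. $\blacksquare$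

**Example.** The inequality in part 2 can be strict. For $\mathfrak{sl}_4$ let $\sigma$ exchange the end roots $\alpha_1,\alpha_3$. With $a=\bar\alpha_1=\bar\alpha_3$ and $b=\bar\alpha_2$, the positive restrictions are $a$ (twice), $b$, $a+b$ (twice), $2a+b$. On each of the two-dimensional weight spaces $\sigma$ exchanges two lines and has eigenvalues $\pm1$. It fixes $X_2$, and $[X_1,[X_2,X_3]]$ goes to $[X_3,[X_2,X_1]]=[[X_3,X_2],X_1]=[X_1,[X_2,X_3]]$. So $|R|=8$ and $\dim\mathfrak g^\sigma=2+8=10$. Now choose $h\in\mathfrak t^\sigma$ with $a(h)=0$, $b(h)=\pi i$. For $\vartheta=\exp(\mathrm{ad}\,h)\sigma$ the weights $\pm b$ and $\pm(2a+b)$ are lost, and one dimension survives for each of $\pm a$, $\pm(a+b)$. So $\dim\mathfrak g^\vartheta=6$, of the same rank $2$.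

## Reduction to a simple Lie algebra

The aim is to replace $\hat{\mathfrak g}$ by a simple ideal and $\mathcal W$ by inertia. Write $\hat{\mathfrak g}=\mathfrak z\oplus\bigoplus_O\mathfrak g_O$, with $\mathfrak z$ the center and $O$ running over the $\mathcal W$-orbits of simple ideals. The connected group $\hat G$ acts trivially on $\mathfrak z$ and preserves each simple ideal. So on $\mathfrak z$ and on the set of ideals, $\varphi$ and $\varphi_0$ act in the same way, through $\mathrm{Gal}(k_0/k)$. As $N$ and $N_0$ lie in $[\hat{\mathfrak g},\hat{\mathfrak g}]$, the center contributes $\dim\mathfrak z^{\mathcal I}+\mathrm{sw}(\mathfrak z)$ to both sides of (1).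

Fix $O$ and $\mathfrak g_1\in O$. Its stabilizer contains $\mathcal W_{k_0}$, so it is $\mathcal W_1=\mathcal W_{k_1}$ with $k\subset k_1\subset k_0$. Let $\mathcal I_1=\mathcal I\cap\mathcal W_1$, the inertia group of $k_1$, and let $f$ be the residue degree of $k_1/k$. As $\mathcal W\times SL_2$-modules, $\mathfrak g_O=\mathrm{Ind}_{\mathcal W_1}^{\mathcal W}\mathfrak g_1$, for both $\varphi$ and $\varphi_0$. Since $\mathcal W$ commutes with $SL_2$, it fixes $N$, so the kernel of $\mathrm{ad}\,N$ on $\mathfrak g_O$ is induced from its kernel on $\mathfrak g_1$.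

Let $X$ be a representation of $\mathcal W_1$ on which $\mathcal I_1$ acts through a finite quotient. As $\mathcal I$ is normal, $\mathcal I\backslash\mathcal W/\mathcal W_1=\mathcal W/\mathcal I\mathcal W_1$ has $f$ elements, and Mackey writes $\mathrm{Ind}_{\mathcal W_1}^{\mathcal W}X|_{\mathcal I}$ as a sum of $f$ conjugates, under elements of $\mathcal W$, of $\mathrm{Ind}_{\mathcal I_1}^{\mathcal I}X$. Conjugation by $\mathcal W$ comes from field automorphisms that preserve the valuation, so it preserves the ramification filtration of $\mathcal I$ and the Swan conductor. With (3) we get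
$$\dim(\mathrm{Ind}\,X)^{\mathcal I}=f\dim X^{\mathcal I_1},\qquad\mathrm{sw}(\mathrm{Ind}\,X)=f\,\mathrm{sw}(X)+\delta\dim X,\qquad \delta=f\,\mathrm{sw}(\mathrm{Ind}_{\mathcal I_1}^{\mathcal I}1),$$
where $\delta$ depends only on $k_1/k$ (compare Serre, *Local Fields*, VI §2). So $\mathfrak g_O$ contributes $f(\ell_1+b_1)+\delta\dim\mathfrak g_1$ to $\ell+b$, where $\ell_1,b_1$ are computed from $\mathcal I_1\times SL_2$ acting on $\mathfrak g_1$. The numbers $f$, $\delta$, $\dim\mathfrak g_1$ are the same for $\varphi$ and $\varphi_0$.

On $\mathfrak g_1$ the group $\mathcal W_1$ acts through $\varphi_0$ by pinned automorphisms, and $N_0$ acts as the sum of the pinned simple root vectors of $\mathfrak g_1$. The elements $\varphi(w)$ and $\varphi_0(w)$ differ by $\hat G$, which acts by inner automorphisms, so they have the same image in $\mathrm{Out}(\mathfrak g_1)$. Renaming $k_1$ as $k$, Theorem 1 follows from the next theorem.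

**Theorem 5.** Let $\mathfrak g$ be simple with a pinning, and let $\varphi:\mathcal I\times SL_2\to\mathrm{Aut}(\mathfrak g)$ be continuous on $\mathcal I$ and algebraic on $SL_2$. Let $\varphi_0|_{\mathcal I}$ be the pinned lift of $\mathcal I\to\mathrm{Out}(\mathfrak g)$, with the principal $SL_2$. Then $\ell_\varphi+b(\varphi)\ge\ell_0+b(\varphi_0)$.

## The three possibilities for the outer action

**Setup: splitting $\mathfrak g$ under $SL_2$.** We express $\ell_\varphi+b(\varphi)$ through multiplicity spaces to which Theorem 2 applies. Let $D=\varphi(\mathcal I)=P\rtimes\langle t\rangle$ and decompose $\mathfrak g=\bigoplus_jV_j\otimes\mathrm{Sym}^j$ under $D\times SL_2$. The kernel of $N$ on $\mathrm{Sym}^j$ is a line, so $\mathfrak g_N\cong\bigoplus_jV_j$ as a $D$-module. Also $\mathrm{sw}(\mathfrak g)=\sum_j(j+1)\,\mathrm{sw}(V_j)$. Hence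
$$\ell_\varphi+b(\varphi)=\sum_j\bigl(\dim V_j^D+\mathrm{sw}(V_j)\bigr)+\sum_jj\,\mathrm{sw}(V_j).\tag{10}$$
Let $F\le D$. Elements of $F$ commute with $\mathrm{ad}\,N$, and $\mathfrak g$ has trivial center, so $N\in\mathfrak g^F$. Therefore
$$\sum_j\dim V_j^F=\dim(\mathfrak g_N)^F=\dim(\mathfrak g^F)_N\ge\mathrm{rank}\,\mathfrak g^F.\tag{11}$$

Let $\bar I$ be the image of $\mathcal I$ in $\mathrm{Out}(\mathfrak g)\in\{1,\mathbb Z/2,S_3\}$, and $\bar I_+$ the image of $P$. Then $D^r$ maps onto $\bar I^r$, and $\varphi_0(\mathcal I)\cong\bar I$. Now $\bar I_+$ is a normal $p$-subgroup with $\bar I/\bar I_+$ cyclic of order prime to $p$. If $\bar I_+=\bar I\ne1$, then $\bar I$ is a nontrivial $p$-subgroup of $\mathbb Z/2$ or $S_3$, so it is cyclic of order $p$. If $1\ne\bar I_+\neq\bar I$, then $\bar I=S_3$, $\bar I_+=A_3$ and $p=3$. So there are exactly three cases.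

**Case 1: $\bar I_+=1$.** Here wild inertia acts by inner automorphisms, and Theorem 2 is used directly. We have $\bar I=\langle\sigma\rangle$ with $\sigma$ the image of $t$. Thus $b(\varphi_0)=0$, and $\ell_0=\dim(\mathfrak g^\sigma)_{N_0}=r_\sigma$ by Lemma 4(3). By (10), Theorem 2 for each $V_j$, (11) with $F=\langle t\rangle$, and Lemma 4(1) with $\vartheta=t$,
$$\ell_\varphi+b(\varphi)\ge\sum_j\dim V_j^t=\dim(\mathfrak g^t)_N\ge\mathrm{rank}\,\mathfrak g^t=r_\sigma=\ell_0+b(\varphi_0).$$

**Case 2: $\bar I=\bar I_+=\langle\sigma\rangle$ of order $p$.** Here the principal parameter is itself wild, and a wild element must pay for its Swan conductor. Let $s_0$ be the unique jump of $\bar I$. For a group with a single jump and $\bar I=\bar I_1$, lower and upper jumps coincide, so $s_0$ is an integer and $s_0\ge1$. Then $b(\varphi_0)=s_0\dim(\mathfrak g/\mathfrak g^\sigma)$ and $\ell_0=\dim(\mathfrak g^\sigma)_{N_0}=r_\sigma$. Put $Q=D^{s_0}$, a normal $p$-subgroup of $D$ that maps onto $\bar I$. The element $t$ maps to $1\in\bar I$, as its order is prime to $p$.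

We look for $\theta\in Q$ that commutes with $t$ and maps to $\sigma$. Let $Q'=\ker(Q\to\bar I)$, which is normal in $D$, and let $x\in Q$ map to $\sigma$. Then $xtx^{-1}t^{-1}$ lies in $Q$, since $Q$ is normal, and maps to $1$, so it lies in $Q'$. Thus $\langle t\rangle$ and $x\langle t\rangle x^{-1}$ are both complements of $Q'$ in $Q'\langle t\rangle$. By Schur–Zassenhaus they are conjugate, and since $\langle t\rangle$ normalizes itself, the conjugating element can be taken in $Q'$. So there is $n\in Q'$ such that $\theta=nx$ normalizes $\langle t\rangle$. Moreover $xtx^{-1}\in Q't$, and conjugation by $n$ preserves the coset $Q't$. So $\theta t\theta^{-1}\in Q't\cap\langle t\rangle=\{t\}$. Thus $\theta$ commutes with $t$, and it maps to $\sigma$.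

The commuting elements $\theta$ and $t$ have coprime orders, so $\langle\theta,t\rangle=\langle\theta t\rangle$, and $\theta t$ has outer class $\sigma$. Apply Corollary 3(b) to the first sum in (10), Corollary 3(a) to the second, and then (11) with $F=\langle\theta t\rangle$:
$$\ell_\varphi+b(\varphi)\ge\sum_j(j+1)s_0\dim(V_j/V_j^\theta)+\sum_j\dim V_j^{\langle\theta t\rangle}\ge s_0(\dim\mathfrak g-\dim\mathfrak g^\theta)+\mathrm{rank}\,\mathfrak g^{\theta t}.$$
By Lemma 4(2) for $\theta$ and Lemma 4(1) for $\theta t$, the right side is at least $s_0(\dim\mathfrak g-\dim\mathfrak g^\sigma)+r_\sigma=b(\varphi_0)+\ell_0$.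

**Case 3: $1\ne\bar I_+\ne\bar I$.** Here $s_0$ need not be $\ge1$, so Corollary 3(b) is not available. Dimension counting in $\mathfrak{so}_8$ replaces it. We have $p=3$, $\bar I=S_3$, $\mathfrak g=\mathfrak{so}_8$ and $\bar I_+=A_3=\langle\sigma\rangle$. There is $s_0>0$ with $\bar I^r=A_3$ for $0<r\le s_0$ and $\bar I^r=1$ for $r>s_0$. The two-dimensional irreducible representation of $S_3$ has no $A_3$-invariants, so its Swan conductor is $2s_0$. This is a positive integer, so $s_0\ge\frac12$. By Lemma 4(3),(4),
$$b(\varphi_0)=s_0(28-14)=14s_0,\qquad\ell_0\le\dim(\mathfrak g^\sigma)_{N_0}=2.$$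
Let $Q=D^{s_0}$, which maps onto $A_3$. Choose $\theta\in Q$ mapping to $\sigma$, and let $\mathfrak h=\mathfrak g^Q\subset\mathfrak g^\theta$.

Suppose $\dim\mathfrak h\le10$. Then Corollary 3(a) for $\mathfrak g$ gives $b(\varphi)\ge18s_0\ge14s_0+2\ge b(\varphi_0)+\ell_0$, because $4s_0\ge2$.

Suppose $\dim\mathfrak h\ge11$. The algebra $\mathfrak g^\theta$ is reductive of rank $2$ by Lemma 4(1). Reductive Lie algebras of rank $2$ have dimension $2,4,6,8,10$ or $14$, the last only for type $G_2$, and those of rank at most $1$ have dimension at most $3$. So $\mathfrak g^\theta$ is of type $G_2$. The algebra $\mathfrak h$ is reductive in $\mathfrak g$, so a Cartan subalgebra of $\mathfrak h$ is toral in $\mathfrak g$ and lies in $\mathfrak g^\theta$. Hence $\mathrm{rank}\,\mathfrak h\le2$, and $\dim\mathfrak h\ge11$ forces $\dim\mathfrak h=14$. So $\mathfrak h=\mathfrak g^\theta$ is of type $G_2$.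

Since $Q$ is normal in $D$ and commutes with $SL_2$, we have $\mathfrak g=\mathfrak h\oplus\mathfrak m$ as a $D\times SL_2$-module, with $\mathfrak m^Q=0$ and $\dim\mathfrak m=14$. Also $N\in\mathfrak g^Q=\mathfrak h$. By Corollary 3(a), $\mathrm{sw}(\mathfrak m)\ge14s_0$. All automorphisms of $G_2$ are inner, so $\mathrm{rank}\,\mathfrak h^t=2$ by Lemma 4(1) applied to $\mathfrak h$ with trivial outer class. Decompose $\mathfrak h=\bigoplus_jV_j'\otimes\mathrm{Sym}^j$ under $D\times SL_2$. As $\mathrm{sw}(\mathfrak h)\ge\sum_j\mathrm{sw}(V_j')$, Theorem 2 gives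
$$\dim\mathfrak h_N^D+\mathrm{sw}(\mathfrak h)\ge\sum_j\dim(V_j')^t=\dim(\mathfrak h^t)_N\ge\mathrm{rank}\,\mathfrak h^t=2.$$
Since $\mathfrak h_N^D\subset\mathfrak g_N^D$,
$$\ell_\varphi+b(\varphi)\ge\dim\mathfrak h_N^D+\mathrm{sw}(\mathfrak h)+\mathrm{sw}(\mathfrak m)\ge2+14s_0\ge\ell_0+b(\varphi_0).$$

This proves Theorem 5, and with the reduction of the previous section Theorem 1: Conjecture 5.2 is true. $\blacksquare$
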